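# Principal quartic fields have density zero among $S_4$-quartic fields

## Octahedral extensions inside 4-torsion fields: the density theorem

**Theorem 1.** Let $M$ run over the Galois extensions of $\mathbb Q$ in a fixed algebraic closure $\overline{\mathbb Q}$ with $\operatorname{Gal}(M/\mathbb Q)\cong S_4$. For each $M$ let $L\subset M$ be a quartic field with normal closure $M$, and let $\Delta_L$ be its discriminant. Call $L$ *principal* if $L=\mathbb Q(\alpha)$ with $\alpha$ a root of some $u^4+Au+B$, where $A,B\in\mathbb Q$ and $AB\ne0$. Put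
$$N(T)=\#\{M:\ |\Delta_L|\le T\},\qquad N_{\rm pr}(T)=\#\{M:\ |\Delta_L|\le T,\ L\text{ principal}\},\qquad \pi(T)=\frac{N_{\rm pr}(T)}{N(T)} .$$
Then $N_{\rm pr}(T)\ll T(\log T)^{-1/2}$. Hence $\pi(T)\ll(\log T)^{-1/2}$, and $\lim_{T\to\infty}\pi(T)$ exists and equals $0$.

Let us unpack this.

*The pair $(M,L)$.* A quartic field $L\subset M$ with normal closure $M$ is the fixed field of a subgroup of order $6$ of $S_4$. Such a subgroup has a unique Sylow 3-subgroup, so it lies in the normalizer of a group generated by a 3-cycle. That normalizer has order $24/4=6$, and it is the stabilizer of a point. So the subgroups in question are the four point stabilizers, which are all conjugate. Hence $M$ determines $L$ up to conjugation, $L$ determines $M$, and counting the $M$ is the same as counting *$S_4$-quartic fields* $L$ up to isomorphism.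

*Elliptic curves.* We assume the following result: for a number field $K$, an $S_4$-extension $M/K$ is generated by a principal quartic polynomial $u^4+Au+B$ ($A,B\in K$, $AB\neq 0$) if and only if $M\subseteq K(E[4])$ for some elliptic curve $E/K$, where $K(E[4])$ is generated by the coordinates of the 4-torsion points. So Theorem 1 says that, ordered by $|\Delta_L|$, asymptotically $0\%$ of the $S_4$-extensions of $\mathbb Q$ lie in the 4-torsion field of an elliptic curve.

*The denominator.* We take it from M. Bhargava, *The density of discriminants of quartic rings and fields*, Ann. of Math. 162 (2005), Theorem 1: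
$$N(T)\sim cT,\qquad c=\tfrac5{24}\prod_p\left(1+p^{-2}-p^{-3}-p^{-4}\right)>0. \tag{1}$$
So only the upper bound for $N_{\rm pr}(T)$ has to be proved. We do not assert that the order $T(\log T)^{-1/2}$ is attained.

Two companion theorems describe the principal fields from the other side. Recall that an *étale algebra* over a field $k$ of characteristic $0$ is a finite product of finite field extensions of $k$. For $e\in k^\times$ we write $k[\sqrt e]=k[s]/(s^2-e)$. It is a field if $e$ is a nonsquare and $k\times k$ if $e$ is a square. For a number field $L$ put $L_p=L\otimes\mathbb Q_p$, the product of the completions of $L$ above $p$. Its *type* lists the residue degrees with ramification indices as exponents: $1^211$ means $F\times\mathbb Q_p\times\mathbb Q_p$ with $F$ a ramified quadratic field, $1^22$ means $F\times\mathbb Q_{p^2}$ with $\mathbb Q_{p^2}$ the unramified quadratic field, and so on.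

**Theorem 2.** An $S_4$-quartic field $L/\mathbb Q$ is principal if and only if it is not totally real and, for every odd ramified prime $p$, the following holds:

* if $L_p=F\times E$ with $F$ ramified quadratic and $E=\mathbb Q_p[\sqrt e]$ étale unramified, $e\in\mathbb Z_p^\times$ (types $1^211$, $1^22$): $-2e$ is a square in $\mathbb Q_p$;
* if $L_p=\mathbb Q_p(\sqrt{d_1})\times\mathbb Q_p(\sqrt{d_2})$ with $v_p(d_i)=1$ (type $1^21^2$): $-d_1d_2$ is a square;
* if $L_p=k(\sqrt{p\eta})$ with $k=\mathbb Q_p(\sqrt e)$ the unramified quadratic field, $e\in\mathbb Z_p^\times$, and $\eta\in\mathcal O_k^\times$ (type $2^2$): $-e\,N_{k/\mathbb Q_p}(\eta)$ is a square;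
* in the remaining types $1^31$ and $1^4$ there is no condition.

No condition at $2$ is needed.

**Theorem 3.** $N_{\rm pr}(T)\gg_\varepsilon T^{1/2-\varepsilon}$ for every $\varepsilon>0$.

So the density is $0$, but there are infinitely many principal fields, at least this many.

## A double root of $u^4+Au+B$ modulo $p$

Start by hand. Let $p\ge5$, let $A,B\in\mathbb Z_p$ be not both divisible by $p$, and suppose $f=u^4+Au+B$ has a double root $a$ modulo $p$. Then $a\not\equiv0$, since a double root at $0$ would force $A\equiv B\equiv0$. Compare coefficients in $f\equiv(u-a)^2(u^2+b u+c)$. The vanishing of the $u^3$-coefficient gives $b=2a$, and that of the $u^2$-coefficient gives $c-4a^2+a^2=0$. So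
$$f\equiv(u-a)^2\,(u^2+2au+3a^2)\pmod p .$$
The second factor is $(u+a)^2+2a^2$. Its discriminant is $-8a^2\ne0$, and its value at $a$ is $6a^2\neq0$. By Hensel's lemma $\mathbb Q_p[u]/(f)=F\times E$ with $F$ quadratic étale (when $f$ is separable) and $E=\mathbb Q_p[\sqrt{-2}]$. The two simple roots have no freedom: they are rational exactly when $-2$ is a square mod $p$.

For example $u^4+u+1$ has discriminant $256-27=229$, a prime. Modulo $229$ the double root is $a=75$. Indeed $f'(a)=0$ gives $a^3=-\frac14$, so $f(a)=\frac34a+1$, and thus $a=-\frac43\equiv75$. Since $229\equiv5\pmod 8$, $-2$ is a nonsquare, and the type at $229$ is $1^22$.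

This suggests that principal fields meet an obstruction at about half of the simplest ramified situations. But so far it is an observation about a polynomial we hold in our hands. We want a criterion on the field $L$ itself, one that can be tested without knowing a principal polynomial and that also treats $p=3$. What survives of "no $u^3$ and no $u^2$ term" inside $L$ is a pair of trace conditions.

## The trace form on trace-zero elements

For a quartic étale algebra $L/k$ with $\operatorname{char}k=0$, let $q_L$ be the quadratic form $x\mapsto\mathrm{Tr}_{L/k}(x^2)$ on the 3-dimensional space $\{x\in L:\mathrm{Tr}\,x=0\}$. The trace form is nondegenerate, and the trace-zero space is the orthogonal complement of $1$, with $\mathrm{Tr}(1^2)=4$. So the trace form of $L$ is $\langle4\rangle\perp q_L$, and $q_L$ is nondegenerate. A form is *isotropic* if it has a nonzero zero. For instance $x^2+2w^2$ is isotropic over $\mathbb Q_3$, because $-2\equiv1\pmod3$ is a square there, and anisotropic over $\mathbb Q$.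

**Lemma 4.** Let $K$ be a number field and $L/K$ quartic with normal closure of group $S_4$. Then $L$ is principal if and only if $q_L$ is isotropic over $K$.

*Proof.* A root $\alpha$ of $u^4+Au+B$ generating $L$ has elementary symmetric functions $e_1=e_2=0$. So $\mathrm{Tr}\,\alpha=0$, $\mathrm{Tr}\,\alpha^2=e_1^2-2e_2=0$, and $\alpha\ne0$.

Conversely let $0\ne\alpha\in L$ with $\mathrm{Tr}\,\alpha=\mathrm{Tr}\,\alpha^2=0$. If $\alpha$ were in $K$, then $4\alpha=0$, which is impossible. Since $S_3$ is a maximal subgroup of $S_4$, $L/K$ has no proper intermediate field, so $L=K(\alpha)$. The minimal polynomial has $e_1=0$ and $e_2=\frac12(e_1^2-\mathrm{Tr}\,\alpha^2)=0$, so it is $u^4+Au+B$. Here $B\ne0$ by irreducibility. And $A\ne0$, because the splitting field of $u^4+B$ is $K(i,\sqrt[4]{-B})$ and its Galois group has order dividing $8$. $\square$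

A first obstruction is now visible: if $L$ is totally real and $\alpha\in L$, then $\mathrm{Tr}\,\alpha^2$ is a sum of four squares of real numbers, so it vanishes only for $\alpha=0$. A totally real $S_4$-quartic field is never principal. The next lemma is the obstruction at odd primes seen above, now for all odd $p$.

**Lemma 5.** Let $p$ be odd and $L_p=F\times E$ with $F=\mathbb Q_p(\sqrt d)$, $v_p(d)=1$, and $E=\mathbb Q_p[\sqrt e]$, $e\in\mathbb Z_p^\times$. Then $q_{L_p}$ is isotropic if and only if $-2e$ is a square.

*Proof.* The trace-zero elements are $(x+y\sqrt d,\,-x+w\sqrt e)$, and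
$$q=(2x^2+2dy^2)+(2x^2+2ew^2)=4x^2+2ew^2+2dy^2 .$$
If $-2e$ is a square, then $4x^2+2ew^2=0$ has the nonzero solution $w=2$, $x=\sqrt{-2e}$. If $-2e$ is not a square, it is a nonsquare unit, so it is a nonsquare mod $p$. Suppose there is a zero and scale it to a primitive one $(x,w,y)\in\mathbb Z_p^3$. Modulo $p$ we get $4x^2+2ew^2\equiv0$, i.e. $(2x)^2\equiv-2e\,w^2$, so $x\equiv w\equiv0$. Then $p^2\mid2dy^2$, and $v_p(d)=1$ gives $p\mid y$, a contradiction. $\square$

**Definition.** For an odd prime $p$, the *bad type at $p$* is $1^211$ if $-2$ is a nonsquare mod $p$, and $1^22$ if $-2$ is a square mod $p$.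

In type $1^211$ the unit $e$ is a square, so $-2e$ is a square iff $-2$ is. In type $1^22$ the unit $e$ is a nonsquare, so $-2e$ is a square iff $-2$ is not. So the bad types are exactly those for which $q_{L_p}$ is anisotropic in Lemma 5. By Lemmas 4 and 5, **a principal $L/\mathbb Q$ is of bad type at no odd prime.**

*Example.* Let $f=u^4+u^2+3u+3$. Modulo $3$ it is $u^2(u^2+1)$, and $3$ divides $f(0)$ exactly once. So over $\mathbb Q_3$ it is an Eisenstein quadratic times an unramified irreducible quadratic, and $L_3=F\times\mathbb Q_9$ for $L=\mathbb Q[u]/(f)$. Modulo $2$, $f\equiv(u+1)(u^3+u^2+1)$ with irreducible cubic. The degrees $2+2$ over $\mathbb Q_3$ and $1+3$ modulo $2$ make $f$ irreducible over $\mathbb Q$. Its Galois group is transitive, contains a 3-cycle (Frobenius at $2$), and contains a transposition (inertia at $3$ moves only the two roots of the Eisenstein factor), so it is $S_4$. Since $-2$ is a square mod $3$, type $1^22$ is bad at $3$, and $L$ is not principal. It is not totally real either: $f=u^4+(u^2+3u+3)>0$ on $\mathbb R$.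

## Quadratic forms at every place: proof of Theorem 2

Recall three textbook facts. *Hasse–Minkowski*: a quadratic form over $\mathbb Q$ is isotropic iff it is so over $\mathbb R$ and over every $\mathbb Q_p$. *Hilbert's product formula* implies that a nondegenerate ternary form over $\mathbb Q$ is anisotropic at an even number of places. *Springer's theorem*: an anisotropic form stays anisotropic over an extension of odd degree.

**Step 1: reduction to $\infty$ and the odd primes.** By Lemma 4 and Hasse–Minkowski, $L$ is principal iff $q_L$ is isotropic at all places. If it is isotropic at $\infty$ and at all odd $p$, then it is anisotropic at no place or only at $2$, and parity excludes the second. So no condition at $2$ is needed.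

**Step 2: the real place.** On a factor $\mathbb R$ the trace form is $\langle1\rangle$. On a factor $\mathbb C$ it is $\mathrm{Tr}(x+iy)^2=2x^2-2y^2$. So the trace form has signature $(r_1+r_2,r_2)$, and removing $\langle4\rangle$ leaves $(r_1+r_2-1,r_2)$ for $q_L$. Since $r_1+r_2-1\ge1$, this is definite exactly when $r_2=0$, i.e. when $L$ is totally real.

**Step 3: odd unramified $p$.** The trace form on the maximal order of $L_p$ has unit discriminant. As $4$ is a unit, $x=\frac14\mathrm{Tr}(x)+(x-\frac14\mathrm{Tr}\,x)$ splits off $\langle4\rangle$ over $\mathbb Z_p$, so $q_L$ is unimodular of rank 3 over $\mathbb Z_p$. Modulo $p$ it is a smooth conic, which has a rational point. Hensel's lemma lifts this point, so $q_L$ is isotropic.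

**Step 4: odd ramified $p$.** We go through the list of types: one ramified quadratic factor, two of them, a quartic field with residue degree 2, a ramified cubic factor, a totally ramified quartic field.

*Types $1^211$, $1^22$.* This is Lemma 5.

*Type $1^21^2$.* The trace-zero elements are $(x+y\sqrt{d_1},-x+w\sqrt{d_2})$ and $q=4x^2+2d_1y^2+2d_2w^2$. If $-d_1d_2$ is a square, then $d_1y^2+d_2w^2$ is isotropic. If not, write $d_i=pu_i$ with units $u_i$, so that $-u_1u_2$ is a nonsquare unit. A primitive zero in $\mathbb Z_p^3$ has $p\mid x$. Dividing the equation by $p$ and reducing gives $2u_1y^2+2u_2w^2\equiv0$, so $p\mid y,w$, a contradiction.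

*Type $2^2$.* $L_p$ contains the unramified quadratic field $k=\mathbb Q_p(\sqrt e)$ and is ramified quadratic over it. As $p$ is odd and is a uniformizer of $k$, $L_p=k(\sqrt{p\eta})$ with $\eta\in\mathcal O_k^\times$. An element $\kappa+\zeta\sqrt{p\eta}$ with $\kappa,\zeta\in k$ has trace $2\mathrm{Tr}_{k/\mathbb Q_p}\kappa$. So the trace-zero elements are $y\sqrt e+\zeta\sqrt{p\eta}$, $y\in\mathbb Q_p$, and
$$q=4ey^2+2p\,\mathrm{Tr}_{k/\mathbb Q_p}(\eta\zeta^2).$$
With $\zeta=z_1+z_2\sqrt e$ and $\eta=\eta_1+\eta_2\sqrt e$ (here $\eta_i\in\mathbb Z_p$, as $\mathcal O_k=\mathbb Z_p[\sqrt e]$),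
$$\mathrm{Tr}_{k/\mathbb Q_p}(\eta\zeta^2)=2\,b(z_1,z_2),\qquad b=\eta_1z_1^2+2e\eta_2z_1z_2+e\eta_1z_2^2 ,$$
and $\det b=e\eta_1^2-e^2\eta_2^2=e\,N(\eta)$ is a unit. If $-eN(\eta)$ is a square, $b$ is isotropic, hence so is $q=4ey^2+4pb$. If it is not, $b$ is anisotropic mod $p$. A primitive zero of $q$ has $p\mid y$; dividing by $4p$ gives $b(z_1,z_2)\equiv0$, so $p\mid z_1,z_2$, a contradiction.

*Type $1^4$.* The extension is tame, so $L_p=\mathbb Q_p(\theta)$ with $\theta^4$ a uniformizer of $\mathbb Z_p$. Then $\mathrm{Tr}\,\theta=\mathrm{Tr}\,\theta^2=0$, and $q$ is isotropic.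

*Type $1^31$.* Here $L_p=C\times\mathbb Q_p$ with $C$ a totally ramified cubic field. If $p\ge5$, $C=\mathbb Q_p(\theta)$ with $\theta^3\in\mathbb Q_p$, and $(\theta,0)$ is a null vector. Let $p=3$ and $d=\operatorname{disc}C$. If $C=\mathbb Q_3[u]/(h)$ with root $\theta$, then over $C$ we have $h=(u-\theta)h_1$ and $\operatorname{disc}h=h_1(\theta)^2\operatorname{disc}h_1$. So $C\otimes C\cong C\times C[\sqrt d]$, and over $C$ the trace form of $C$ becomes $\langle1\rangle\perp\langle2,2d\rangle$. Thus the difference $\mathrm{Tr}_C\perp-\langle1,2,2d\rangle$ is hyperbolic over $C$. By Springer its anisotropic part over $\mathbb Q_3$ stays anisotropic over the cubic extension $C$, so it is $0$. Hence $\mathrm{Tr}_C\cong\langle1,2,2d\rangle$ already over $\mathbb Q_3$. Now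
$$\langle4\rangle\perp q\ \cong\ \langle1\rangle\perp\langle1,2,2d\rangle ,$$
and $\langle4\rangle\cong\langle1\rangle$, so Witt cancellation gives $q\cong\langle1,2,2d\rangle$. This is isotropic since $-2$ is a square in $\mathbb Q_3$. This proves Theorem 2. $\blacksquare$

## Counting polynomials: proof of Theorem 3

The direct way to count principal fields is to count the polynomials $u^4+Au+B$. This gives a lower bound. Let
$$f=u^4+Au+B,\qquad A\equiv B\equiv1\pmod6,\quad |A|\le T^{1/4}/8,\quad|B|\le T^{1/3}/8 .$$
There are $\gg T^{7/12}$ such $f$ for large $T$.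

**Step 1: each $f$ gives a principal $S_4$-field.** Modulo $2$, $f\equiv u^4+u+1$ is irreducible. Modulo $3$, $f\equiv u^4+u+1\equiv(u-1)(u^3+u^2+u+2)$, and the cubic has no root in $\mathbb F_3$. Both reductions are separable, because $\operatorname{disc}(u^4+u+1)=229$ is prime to $6$. So the Galois group is transitive and contains a 4-cycle and a 3-cycle. Its order is divisible by $12$, and it is not $A_4$, which has no 4-cycle; so it is $S_4$. Also $AB\ne0$.

**Step 2: the discriminant is at most $T$.** If $L=\mathbb Q(\alpha)$ with $f(\alpha)=0$, then $\operatorname{disc}f=[\mathcal O_L:\mathbb Z[\alpha]]^2\Delta_L$, so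
$$|\Delta_L|\le|256B^3-27A^4|\le\tfrac T2+\tfrac{27T}{4096}<T .$$

**Step 3: a field arises from few $f$.** Put $\mu=\max(|A|^{1/3},|B|^{1/4})\le T^{1/12}$. If $|u|>2\mu$ then $|Au+B|\le\mu^3|u|+\mu^4<\frac18|u|^4+\frac1{16}|u|^4<|u|^4$. So every root satisfies $|u|\le2T^{1/12}$. For a given $L$, each $f$ with a root $\alpha\in L$ is the minimal polynomial of $\alpha$. So the number of such $f$ is at most the number of nonzero $\alpha\in\mathcal O_L$ with $\mathrm{Tr}\,\alpha=\mathrm{Tr}\,\alpha^2=0$ and all conjugates of absolute value $\le2T^{1/12}$.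

Put $\|\alpha\|^2=\sum_\sigma|\sigma\alpha|^2$, the sum over the four embeddings. By AM–GM, $\|\alpha\|^2\ge4|N\alpha|^{1/2}\ge4$ for $0\ne\alpha\in\mathcal O_L$. Let $b_1,b_2,b_3$ be a Minkowski-reduced basis of the lattice of trace-zero integers. For such a basis $\|\sum c_ib_i\|\gg\max_i|c_i|\,\|b_i\|$, and $\|b_i\|\ge2$. So the coordinates of our $\alpha$ are integers of size $\ll\|\alpha\|\ll T^{1/12}$. In these coordinates $\mathrm{Tr}(\alpha^2)=0$ is a nondegenerate, hence absolutely irreducible, ternary quadratic equation over $\mathbb Z$. By D. R. Heath-Brown, Ann. of Math. 155 (2002), Theorem 3, the primitive zeros of height $\le H$ of an absolutely irreducible ternary form of degree $\delta$ number $\ll_{\delta,\varepsilon}H^{2/\delta+\varepsilon}$, uniformly in the form. Here this is $H^{1+\varepsilon}$. Every solution is $m$ times a primitive one, so the total is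
$$\ll\sum_{m\ll T^{1/12}}\left(T^{1/12}/m\right)^{1+\varepsilon}\ll_\varepsilon T^{1/12+\varepsilon}.$$

Dividing, $N_{\rm pr}(T)\gg_\varepsilon T^{7/12}/T^{1/12+\varepsilon}=T^{1/2-\varepsilon}$. $\blacksquare$

As a device for an *upper* bound, the argument breaks at Step 2. The inequality $|\Delta_L|\le|\operatorname{disc}f|$ goes the wrong way. A principal $L$ with $|\Delta_L|\le T$ is generated by some $f$ with $\operatorname{disc}f=(\text{index})^2\Delta_L$, and to count such $f$ one would first have to bound the index, that is, find a small integral null vector of $q_L$. We take a different route. We never look for a null vector: we count all quartic fields as lattice points and use only that a principal field avoids the bad type at *every* odd prime.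

## Pairs of ternary quadratic forms and their four zeros

Let $V_{\mathbb Z}\cong\mathbb Z^{12}$ be the lattice of pairs $x=(A,B)$ of ternary quadratic forms with integer coefficients $a_{ij},b_{ij}$ ($i\le j$). (From here on $A,B$ are quadratic forms; we also write $A,B$ for their symmetric matrices, with off-diagonal entries $\frac12a_{ij}$, $\frac12b_{ij}$.) The group $G_{\mathbb Z}=GL_2(\mathbb Z)\times SL_3(\mathbb Z)$ acts: $g_3$ replaces both matrices by $g_3Ag_3^{\mathsf T}$, $g_3Bg_3^{\mathsf T}$, and $g_2$ acts on the column $(A,B)^{\mathsf T}$. Let $\mathrm{Disc}(x)$ be the discriminant of the binary cubic form $4\det(A\mathsf x-B\mathsf y)$ in $\mathsf x,\mathsf y$.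

From M. Bhargava, *Higher composition laws III*, Ann. of Math. 159 (2004), we use the following. The maximal order $\mathcal O_L$ of a quartic field $L$ has a unique cubic resolvent ring $R$. It corresponds to one $G_{\mathbb Z}$-orbit in $V_{\mathbb Z}$, and non-isomorphic $L$ give distinct orbits. For $x=(A,B)$ in this orbit $\mathrm{Disc}(x)=\mathrm{Disc}(L)=\Delta_L$, and $A,B$ are, up to sign and order, the coordinates of the quadratic map
$$\mathcal O_L/\mathbb Z\to R/\mathbb Z\quad\text{induced by}\quad y\mapsto yy'+y''y''' ,$$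
where $y,y',y'',y'''$ are the conjugates of $y$.

*Example.* Let $\alpha^4+\alpha+1=0$. As $229$ is squarefree, $\mathcal O_L=\mathbb Z[\alpha]$. Put $y=x_1\alpha+x_2\alpha^2+x_3\alpha^3$, $s=\alpha_1\alpha_2+\alpha_3\alpha_4$, $t=\alpha_1+\alpha_2=-(\alpha_3+\alpha_4)$. From $e_2=0$ we get $t^2=s$, and from $e_3=-1$ we get $t(\alpha_1\alpha_2-\alpha_3\alpha_4)=1$. Expanding $y_1y_2+y_3y_4$, the coefficients of $x_1^2,x_2^2,x_3^2,x_1x_2,x_1x_3,x_2x_3$ are
$$s,\quad s^2-2,\quad s^3-3s,\quad 1,\quad t^2s-2(s^2-2)=4-s^2,\quad s .$$
With $s^3=4s+1$ (the resolvent cubic) this is, modulo $\mathbb Z$,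
$$s\,(x_1^2+x_2x_3+x_3^2)+s^2\,(x_2^2-x_1x_3).$$
For $A=x_2^2-x_1x_3$, $B=x_1^2+x_2x_3+x_3^2$ one computes $4\det(A\mathsf x-B\mathsf y)=-\mathsf x^3+4\mathsf x\mathsf y^2+\mathsf y^3$, of discriminant $256-27=229$, as it should be. The common zeros are $[r^2:r:1]$ with $r^4+r+1=0$: four points, one for each root.

**The zeros in general.** Over $\overline{\mathbb Q}$ identify $L\otimes\overline{\mathbb Q}$ with $\overline{\mathbb Q}^4$ and write $y=(y_1,\dots,y_4)$ modulo $(1,1,1,1)$. Then $A(y)=B(y)=0$ iff $y_1y_2+y_3y_4=y_1y_3+y_2y_4=y_1y_4+y_2y_3$. Taking differences, this says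
$$(y_1-y_4)(y_2-y_3)=(y_1-y_2)(y_3-y_4)=(y_1-y_3)(y_2-y_4)=0 .$$
So from each of the three ways to split $\{1,2,3,4\}$ into two pairs, some pair has equal coordinates. Three such pairs form either a triangle, and then three of the $y_i$ coincide, or a star, and then all four coincide. Conversely, if three coincide, all three products vanish. Since $y\not\equiv0$ modulo $(1,1,1,1)$, the zeros in $\mathbb P^2(\overline{\mathbb Q})$ are exactly the classes of the idempotents $e_1,\dots,e_4$. The only linear relation among these classes is $e_1+e_2+e_3+e_4=0$, so no three are collinear. The coordinates of $\mathbb P^2$ come from a $\mathbb Z$-basis of $\mathcal O_L/\mathbb Z$, so Galois permutes the $e_i$ as it permutes $\mathrm{Hom}(L,\overline{\mathbb Q})$.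

**Lemma 6.** Let $L$ be an $S_4$-quartic field and $x=(A,B)$ a point of its orbit. Then

1. $(a_{11},b_{11})\ne(0,0)$;
2. $\det A\ne0$;
3. $|\mathrm{Stab}_{G_{\mathbb Z}}(x)|\le24$.

*Proof.* (1) Otherwise $[1:0:0]$ is a rational common zero, but Galois acts transitively on the four zeros.

(2) $A\ne0$, since $A=0$ would give $\mathrm{Disc}(x)=0$. If $\det A=0$, the conic $A=0$ is a double line or a pair of lines. It contains four points, no three collinear, so it is a pair of distinct lines with two of the points on each. As $A$ is rational, this gives a Galois-stable partition of the four points into two pairs. But $S_4$ permutes the three such partitions transitively.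

(3) An element $(g_2,g_3)$ of the stabilizer permutes the four zeros through $(g_3^{\mathsf T})^{-1}$. If it fixes all four, then $g_3$ is a real scalar of determinant $1$, so $g_3=1$. Then $g_2=1$, since $A,B$ are linearly independent. So the stabilizer embeds in $S_4$. $\square$

## A set modulo $p$ that forces the bad type

The purpose of this section is to see the bad type already in $x\bmod p$, on a set of pairs whose size we know exactly. We do not need to catch all $x$ of bad type.

**Definition of $\Omega_p$ ($p$ odd).** Consider configurations $(P,\ell,\{Q,R\})$ in $\mathbb P^2$ over $\mathbb F_p$: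

* $P\in\mathbb P^2(\mathbb F_p)$, and $\ell\ni P$ is a rational line;
* $Q\ne R$ do not lie on $\ell$, and the line $m=QR$ does not pass through $P$;
* $Q,R$ are both rational if the bad type at $p$ is $1^211$, and conjugate over $\mathbb F_{p^2}$ if it is $1^22$.

The conics through $Q,R$ and through $P$ that are tangent to $\ell$ at $P$ or singular at $P$ form a pencil. Let $\Omega_p\subset V(\mathbb F_p)$ be the set of all pairs $(A,B)$ that are bases of such pencils.

*The pencil in coordinates.* Choose $X,Y,W$ with $P=[1:0:0]$, $m=\{X=0\}$, $\ell=\{Y=0\}$. Let $h=h_0Y^2+h_1YW+h_2W^2$ be the separable form vanishing at $Q,R$ on $m$. Then $h_2\ne0$, since $\ell\cap m=[0:0:1]$ is neither $Q$ nor $R$. Passing through $P$ kills $X^2$, the tangency condition kills $XW$, and vanishing at $Q,R$ makes the part in $Y,W$ a multiple of $h$. So the pencil is $\langle XY,h\rangle$, indeed 2-dimensional. Its base scheme: on $X=0$ we find $h=0$, i.e. $Q$ and $R$, where $Y\ne0$ and $h$ has simple roots, so both are simple (transversal) intersections. On $Y=0$ we find $h_2W^2=0$,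 i.e. the point $P$, with local equations $Y=0$, $W^2=0$, a double point in the direction $\ell$. So the pencil determines the configuration.

*Size.* There are $p^2+p+1$ choices of $P$, $p+1$ of $\ell$, and $p^2$ lines $m$ not through $P$. For $\{Q,R\}$: in the split case choose two of the $p$ rational points of $m\setminus\ell$, in $\binom p2$ ways. In the inert case there are $\frac12\big((p^2+1)-(p+1)\big)=\frac{p^2-p}2$ conjugate pairs on $m$, and they automatically avoid the rational point $\ell\cap m$. The numbers agree. Each pencil has $|GL_2(\mathbb F_p)|=(p^2-1)(p^2-p)$ bases. So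
$$g(p):=\frac{|\Omega_p|}{p^{12}}=\frac{(p^2-1)(p^2-p)(p^2+p+1)(p+1)\,p^3(p-1)}{2p^{12}}=\frac{(1-p^{-2})^2(1-p^{-3})}{2p}. \tag{2}$$

**Lemma 7.** Let $L$ be an $S_4$-quartic field, $x\in V_{\mathbb Z}$ in the orbit of $\mathcal O_L$, and $p$ odd. If $x\bmod p\in\Omega_p$, then $L$ is of bad type at $p$. Hence if $L$ is principal, $x\bmod p\notin\Omega_p$ for all odd $p$.

*Proof.* The simple common zeros $Q,R$ of $x\bmod p$ lift uniquely, by Hensel's lemma in two variables, to common zeros over $\mathbb Z_p$, or to a pair of conjugate zeros over $\mathbb Z_{p^2}$. The zeros of $x$ over $\overline{\mathbb Q}_p$ form $\mathrm{Hom}(L,\overline{\mathbb Q}_p)$ as a Galois set, so $L_p\cong F\times E$ with $E=\mathbb Q_p\times\mathbb Q_p$ in the split case, $E=\mathbb Q_{p^2}$ in the inert case, and $F$ quadratic étale. It remains to see that $F$ is ramified. For the basis $(XY,h)$,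
$$4\det\begin{pmatrix}0&\mathsf x/2&0\\ \mathsf x/2&-h_0\mathsf y&-h_1\mathsf y/2\\ 0&-h_1\mathsf y/2&-h_2\mathsf y\end{pmatrix}=h_2\,\mathsf x^2\mathsf y ,$$
which has a double root. Vanishing of the discriminant does not depend on the basis of the pencil or on the coordinates, so $p\mid\mathrm{Disc}(x)=\mathrm{Disc}(L)$. If $F$ were an unramified field or $\mathbb Q_p\times\mathbb Q_p$, then $L_p$ would be unramified and $p\nmid\mathrm{Disc}(L)$. So $F$ is a ramified field, and $L$ is of bad type at $p$. The last sentence follows from Lemmas 4 and 5. $\square$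

What to expect: if $x\bmod p$ were uniformly distributed and independent for the primes $3\le p\le y$, the proportion of $x$ avoiding all $\Omega_p$ would be
$$\prod_{3\le p\le y}(1-g(p))\le\exp\Big(-\sum_{3\le p\le y}g(p)\Big)\ll(\log y)^{-1/2},\tag{3}$$
because $g(p)=\frac1{2p}+O(p^{-3})$ and $\sum_{p\le y}\frac1p=\log\log y+O(1)$. To prove something of this kind we must count lattice points in $V_{\mathbb Z}$ modulo $G_{\mathbb Z}$, with congruence conditions and with uniform error terms.

## Averaging over a Siegel set

Let $Y\subset V_{\mathbb Z}$ be the $G_{\mathbb Z}$-invariant set of all $x$ in the orbit of $\mathcal O_L$ for some principal $S_4$-quartic field $L$. Then $N_{\rm pr}(T)$ is the number of $G_{\mathbb Z}$-orbits in $Y$ with $|\mathrm{Disc}|\le T$.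

**Step 1: the groups and three model points.** This step places all of $Y$ in three real orbits. Let $G^1=SL_2^{\pm}(\mathbb R)\times SL_3(\mathbb R)\supset G_{\mathbb Z}$, where $SL_2^\pm$ means determinant $\pm1$. It is unimodular, and $G_{\mathbb R}:=GL_2(\mathbb R)\times SL_3(\mathbb R)=\mathbb R_{>0}\times G^1$, with $\lambda\in\mathbb R_{>0}$ acting on $V_{\mathbb R}$ as the scalar $\lambda$. Since $\mathrm{Disc}$ has degree $12$ and is invariant under $G^1$, $\mathrm{Disc}(\lambda gx)=\lambda^{12}\mathrm{Disc}(x)$ for $g\in G^1$. Also $G^1$ acts on $V_{\mathbb R}$ with determinant $\det(g_2)^6\det(g_3)^8=1$.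

For each pattern of complex conjugation on four points take a pair $v_i$ with that zero pattern, for example
$$(x_1^2-x_3^2,\ x_2^2-x_3^2),\qquad(x_2^2-x_1x_3,\ x_1^2-x_3^2),\qquad(x_1^2+x_3^2,\ x_2^2-x_3^2).$$
The zeros are $[\pm1:\pm1:1]$; then $[r^2:r:1]$ with $r^4=1$; then $[\pm i:\pm1:1]$. So there are four, two and no real points. No three are collinear. The cubic forms are $-4\mathsf x\mathsf y(\mathsf y-\mathsf x)$, $-\mathsf x^3-4\mathsf x\mathsf y^2$ and $-4\mathsf x\mathsf y(\mathsf x+\mathsf y)$ up to sign, so the discriminants are nonzero.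

Every $x\in Y$ lies in some $G_{\mathbb R}v_i$. Indeed $PGL_3(\mathbb C)$ is simply transitive on ordered quadruples of points, no three collinear. Match the zeros of $v_i$ with those of $x$ compatibly with complex conjugation. By uniqueness the matching element is conjugation-invariant, so it lies in $PGL_3(\mathbb R)=SL_3(\mathbb R)$. After moving $v_i$ by it, both pairs are bases of the real 2-dimensional space of conics through the same four points, so they differ by $GL_2(\mathbb R)$.

**Step 2: the averaged upper bound.** This step turns the orbit count into an integral of sums over lattice points. Let $\psi\ge0$ be smooth, compactly supported in $\{\frac12<|\mathrm{Disc}|<1\}\subset V_{\mathbb R}$, and positive somewhere on each $G_{\mathbb R}v_i$. If $x=\lambda_0g_0v_i$, then by invariance of Haar measure (also under inversion)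
$$\int_{\mathbb R_{>0}}\int_{G^1}\psi(\lambda^{-1}g^{-1}x)\,dg\,d^\times\lambda=\int\!\!\int\psi(\lambda gv_i)\,dg\,d^\times\lambda\ \ge\ c_0,\qquad c_0:=\min\Big(1,\min_i\int\!\!\int\psi(\lambda gv_i)\,dg\,d^\times\lambda\Big)>0 ,$$
where $d^\times\lambda=d\lambda/\lambda$. If $1\le|\mathrm{Disc}\,x|\le T$, the integrand vanishes unless $|\mathrm{Disc}\,x|<\lambda^{12}<2|\mathrm{Disc}\,x|$, hence unless $1\le\lambda\le\Lambda:=(2T)^{1/12}$.

Sum over representatives $x$ of the orbits in $Y$ with $|\mathrm{Disc}\,x|\le T$. For a fundamental domain $\mathcal F$ of $G_{\mathbb Z}\backslash G^1$,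
$$\int_{G^1}\psi(\lambda^{-1}g^{-1}x)\,dg=\int_{\mathcal F}\sum_{\gamma\in G_{\mathbb Z}}\psi(\lambda^{-1}g^{-1}\gamma^{-1}x)\,dg=|\mathrm{Stab}(x)|\int_{\mathcal F}\sum_{x'\in G_{\mathbb Z}x}\psi(\lambda^{-1}g^{-1}x')\,dg .$$
With Lemma 6(3), and after enlarging $\mathcal F$ to a Siegel set $\mathfrak S$ (the integrand is nonnegative),
$$N_{\rm pr}(T)\le\frac{24}{c_0}\int_1^\Lambda\int_{\mathfrak S}\ \sum_{x\in Y}\psi(\lambda^{-1}g^{-1}x)\,dg\,d^\times\lambda. \tag{4}$$

**Step 3: coordinates on $\mathfrak S$.** This step makes (4) computable. Left multiplication by $G_{\mathbb Z}$ changes the basis of the lattice spanned by the rows of $g_2$, respectively $g_3$. Gram–Schmidt on the rows is the decomposition $g=nak$ with $n$ lower triangular unipotent, $a$ positive diagonal, $k$ orthogonal. Reduction theory says that after a change of basis $n$ is bounded and the ratio of each diagonal entry of $a$ to the previous one is bounded below. So we may take $\mathfrak S=\{nak\}$ with $n$ in a compact set, $k\in O(2)\times SO(3)$, and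
$$a=\big(\mathrm{diag}(t^{-1},t),\ \mathrm{diag}(s_1^{-2}s_2^{-1},\,s_1s_2^{-1},\,s_1s_2^2)\big),\qquad t,s_1,s_2\ge c_1>0 ;$$
the ratios are $t^2$, $s_1^3$, $s_2^3$. Up to a constant
$$dg=t^{-2}s_1^{-6}s_2^{-6}\,dn\,d^\times t\,d^\times s_1\,d^\times s_2\,dk ,$$
where the factor is the inverse of the determinant of conjugation by $a$ on lower triangular unipotents: $t^2$ for $SL_2$, and $s_1^3\cdot s_2^3\cdot s_1^3s_2^3$ for $SL_3$.

The element $a$ multiplies the coordinate $c\in\{a_{ij},b_{ij}\}$ by a weight $w_c$:
$$\begin{array}{lll}w(a_{11})=t^{-1}s_1^{-4}s_2^{-2},& w(a_{12})=t^{-1}s_1^{-1}s_2^{-2},& w(a_{13})=t^{-1}s_1^{-1}s_2,\\ w(a_{22})=t^{-1}s_1^2s_2^{-2},& w(a_{23})=t^{-1}s_1^2s_2,& w(a_{33})=t^{-1}s_1^2s_2^4,\end{array}$$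
and $w(b_{ij})=t^2w(a_{ij})$. We read off $\prod_cw_c=1$, and $w(a_{11})\ll w_c$ for every $c$, because $w_c/w(a_{11})$ has nonnegative exponents.

**Step 4: a uniform test function.** Write $nak=an'k$ with $n'=a^{-1}na$. An entry of $n'$ below the diagonal is the entry of $n$ divided by a product of the ratios above, so $n'$ stays bounded. Hence
$$\psi(\lambda^{-1}g^{-1}x)=\Phi\big((x_c/\lambda w_c)_c\big),\qquad\Phi(y)=\psi((n'k)^{-1}y).$$
As $n'k$ runs in a compact set, the functions $\Phi$ have uniformly bounded supports, values and first derivatives, and $\int\Phi=\int\psi$. In particular there is a constant $C$ with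
$$\psi(\lambda^{-1}g^{-1}x)\ne0\ \Longrightarrow\ |x_c|\le C\lambda w_c\quad\text{for all }c. \tag{5}$$

So in (4) we count lattice points in boxes with sides about $\lambda w_c$. Volume predicts this count only while all sides are $\gg1$. When $\lambda w(a_{11})$ is small the box is thinner than the lattice, all its points have $a_{11}=0$, and the volume says nothing about them. This is the place where plain lattice-point counting stops. What saves us is Lemma 6: points of $S_4$-fields with $a_{11}=0$ are rare.

## Points with $a_{11}=0$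

Let $x\in Y$ have $a_{11}=0$ and contribute to (4). Then $b_{11}\ne0$ by Lemma 6(1), so $C\lambda w(b_{11})\ge1$ by (5).

**Case $a_{12}\ne0$.** Then $\lambda w(a_{12})\gg1$. All coordinates other than $a_{11},b_{11}$ have weight $\gg w(a_{12})$. So each of the $11$ coordinates other than $a_{11}$ takes $\ll\lambda w_c$ values, and the number of points is
$$\ll\lambda^{11}\prod_{c\ne a_{11}}w_c=\frac{\lambda^{11}}{w(a_{11})}=\lambda^{11}ts_1^4s_2^2 .$$
Against $t^{-2}s_1^{-6}s_2^{-6}$ this leaves $t^{-1}s_1^{-2}s_2^{-4}$, whose integral converges. The contribution to (4) is $\ll\int_1^\Lambda\lambda^{11}d^\times\lambda\ll T^{11/12}$.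

**Case $a_{12}=0$.** Now $A$ has $a_{11}=a_{12}=0$ and $\det A=-\frac14a_{13}^2a_{22}$, which is nonzero by Lemma 6(2). So $\lambda w(a_{13}),\ \lambda w(a_{22}),\ \lambda w(b_{11})\gg1$. Moreover $w(a_{23})\gg w(a_{22})$, $w(a_{33})\gg w(a_{13})$ and $w(b_{ij})\gg w(b_{11})$. So each of the ten coordinates other than $a_{11},a_{12}$ takes $\ll\lambda w_c$ values, and the number of points is
$$\ll\frac{\lambda^{10}}{w(a_{11})w(a_{12})}=\lambda^{10}t^2s_1^5s_2^4 .$$
Against the measure this leaves $t^0s_1^{-1}s_2^{-2}$, so we need a bound on $t$. It comes from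
$$(\lambda w(a_{13}))^2\cdot\lambda w(a_{22})=\lambda^3t^{-3}\gg1,\qquad\text{i.e. } t\ll\lambda .$$
The integral over $g$ is $\ll\lambda^{10}(1+\log\lambda)$, and the contribution to (4) is $\ll T^{10/12}\log T$ for $T\ge2$.

## Points with $a_{11}\ne0$: counting in residue classes

By (5), points with $a_{11}\ne0$ occur only for $(\lambda,g)$ in
$$\mathcal R=\{1\le\lambda\le\Lambda,\ g\in\mathfrak S,\ C\lambda w(a_{11})\ge1\},$$
and on $\mathcal R$ all sides satisfy $\lambda w_c\gg1$. For odd squarefree $d$ let $\Omega_d=\{x\in V(\mathbb Z/d):x\bmod p\in\Omega_p\ \forall p\mid d\}$ and $g(d)=|\Omega_d|/d^{12}=\prod_{p\mid d}g(p)$, by the Chinese remainder theorem.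

**Lemma 8.** On $\mathcal R$, for every odd squarefree $d$,
$$\sum_{x\in V_{\mathbb Z},\ x\bmod d\in\Omega_d}\psi(\lambda^{-1}g^{-1}x)=g(d)\lambda^{12}\int\psi+O\big(d^{12}\lambda^{11}ts_1^4s_2^2\big). \tag{6}$$

*Proof.* Fix a residue class $r$ mod $d$, put $x=r+dy$ with $y\in\mathbb Z^{12}$, and $M_c=\lambda w_c/d$. We sum $\Phi\big(((y_c+r_c/d)/M_c)_c\big)$ over $y$. Replace the twelve one-dimensional sums by integrals one at a time, using
$$\Big|\sum_{n\in\mathbb Z}h(n+\theta)-\int h\Big|\le\int|h'| .$$
For the coordinate $c$ the right side is $\ll1$, since $\int|\partial_c\Phi|$ over a line is bounded. The other coordinates, whether still summed or already integrated, range over sets of size $\ll1+M_{c'}$. So the replacement costs $\ll\prod_{c'\ne c}(1+M_{c'})$. Since $1+M_{c'}\ll\lambda w_{c'}$ on $\mathcal R$, this is $\ll\lambda^{11}/w_c\ll\lambda^{11}/w(a_{11})=\lambda^{11}ts_1^4s_2^2$. The main term is $\prod_cM_c\int\Phi=\lambda^{12}d^{-12}\int\psi$. Sum over the $|\Omega_d|\le d^{12}$ classes. $\square$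

**Where inclusion–exclusion stops.** With $P=\prod_{3\le p\le y}p$, one can now bound the sum over $Y$ by the sum over all $x$ avoiding $\Omega_p$ for every $p\mid P$, and expand it as $\sum_{d\mid P}\mu(d)$ times (6). The main term is $\lambda^{12}\int\psi\prod_{p\mid P}(1-g(p))$, as in (3). But there are up to $2^y$ divisors, as large as $P\le4^y$, so after integration the error is $O(2^y4^{12y}T^{11/12})$. With $y=(\log T)/250$ it is less than a constant times $T^{0.99}$, and one gets $N_{\rm pr}(T)\ll T(\log\log T)^{-1/2}$. This proves that the limit is $0$, but $y$ cannot grow faster than $\log T$ in this way, since the divisors $d$ of $P$ become larger than any fixed power of $T$. To let the primes go up to a power of $T$ we must use only $d$ up to a power of $T$. That is what Selberg's weights do.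

## Selberg weights and the end of the proof of Theorem 1

**Step 1: majorize by a square.** Let $z\ge5$ and let $\rho_d$ be real numbers, supported on odd squarefree $d\le z$, with $\rho_1=1$. For $x\in Y$, Lemma 7 says that the only $d$ with $x\bmod d\in\Omega_d$ is $d=1$. Hence on $\mathcal R$
$$\sum_{x\in Y,\ a_{11}\ne0}\psi(\lambda^{-1}g^{-1}x)\ \le\ \sum_{x\in V_{\mathbb Z}}\psi(\lambda^{-1}g^{-1}x)\Big(\sum_{d:\ x\bmod d\in\Omega_d}\rho_d\Big)^2 ,$$
since on the left every $x$ has weight $\rho_1^2=1$, and the right side is a sum of nonnegative terms.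

**Step 2: choose the weights.** Expanding the square, the conditions for $d_1$ and $d_2$ together are the condition for $[d_1,d_2]$. By (6) the main term involves $\mathcal Q=\sum_{d_1,d_2}\rho_{d_1}\rho_{d_2}g([d_1,d_2])$, and we want it small. Put $h(p)=g(p)/(1-g(p))$, extended multiplicatively to squarefree numbers; $0<g(p)<1$ by (2). In this step all indices $d,\delta,m$ are odd and squarefree. Then $1/g(d)=\prod_{p\mid d}(1+1/h(p))=\sum_{\delta\mid d}1/h(\delta)$, and $g([d_1,d_2])=g(d_1)g(d_2)/g((d_1,d_2))$. So
$$\mathcal Q=\sum_{\delta\le z}\frac{y_\delta^2}{h(\delta)},\qquad y_\delta=\sum_{\delta\mid d}\rho_dg(d),\qquad\rho_dg(d)=\sum_{d\mid\delta}\mu(\delta/d)\,y_\delta .$$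
The condition $\rho_1=1$ reads $\sum_\delta\mu(\delta)y_\delta=1$. Take $y_\delta=\mu(\delta)h(\delta)/J$ for $\delta\le z$, with
$$J=\sum_{\substack{d\le z\\ d\text{ odd, squarefree}}}h(d)=\sum_{\substack{d\le z\\ d\text{ odd, squarefree}}}\ \prod_{p\mid d}\frac{g(p)}{1-g(p)} .$$
Then $\rho_1=1$ and $\mathcal Q=1/J$. Moreover
$$\rho_d=\frac{\mu(d)h(d)}{g(d)J}\sum_{\substack{m\le z/d\\(m,d)=1}}h(m),\qquad\text{and}\qquad J=\sum_{k\mid d}h(k)\sum_{\substack{m\le z/k\\(m,d)=1}}h(m)\ \ge\ \sum_{k\mid d}h(k)\cdot\sum_{\substack{m\le z/d\\(m,d)=1}}h(m).$$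
Since $\sum_{k\mid d}h(k)=\prod_{p\mid d}\frac1{1-g(p)}=h(d)/g(d)$, we get $|\rho_d|\le1$.

**Step 3: integrate.** Insert (6) with $[d_1,d_2]\le z^2$. There are at most $z^2$ pairs $(d_1,d_2)$, each with error $\ll z^{24}\lambda^{11}ts_1^4s_2^2$. The integrals of $t^{-2}s_1^{-6}s_2^{-6}$ and of $ts_1^4s_2^2\cdot t^{-2}s_1^{-6}s_2^{-6}$ over $t,s_1,s_2\ge c_1$ converge, and $\int_1^\Lambda\lambda^{12}d^\times\lambda\ll T$. So the contribution to (4) of points with $a_{11}\ne0$ is
$$\ll\frac TJ+z^{26}\,T^{11/12}. \tag{7}$$

**Step 4: bound $J$ from below.** Write $g(p)=u/(2p)$; by (2), $u\ge1-2p^{-2}-p^{-3}$. The inequality $g(p)/(1-g(p))\ge\frac1{2p}$ is equivalent to $u\ge1-\frac u{2p}$, i.e. to $u(1+\frac1{2p})\ge1$. It suffices that $\frac1{2p}\ge(2p^{-2}+p^{-3})(1+\frac1{2p})$, i.e. that $(\frac2p+\frac1{p^2})(1+\frac1{2p})\le\frac12$. For $p\ge5$ the left side is at most $0.44\cdot1.1=0.484$. Hence, with $^*$ meaning squarefree and coprime to $6$,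
$$J\ \ge\ \sum_{d\le z}{}^{*}\,\frac{2^{-\omega(d)}}d ,$$
where $\omega(d)$ is the number of prime factors of $d$. Square this sum and keep only the pairs $d_1,d_2$ with $d_1d_2=n\le z$ squarefree. Each $n$ has $2^{\omega(n)}$ such factorizations, and each contributes $2^{-\omega(n)}/n$. So
$$\Big(\sum_{d\le z}{}^{*}\frac{2^{-\omega(d)}}d\Big)^2\ \ge\ \sum_{n\le z}{}^{*}\,\frac1n .$$
Finally every $n\le z$ is $k^2rm$ with $r\mid6$ and $m$ squarefree coprime to $6$, so
$$\log z\le\sum_{n\le z}\frac1n\le\zeta(2)\Big(1+\frac12+\frac13+\frac16\Big)\sum_{m\le z}{}^{*}\frac1m=2\zeta(2)\sum_{m\le z}{}^{*}\frac1m .$$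
Thus $J\gg(\log z)^{1/2}$.

**Step 5: choose $z$.** Take $z=T^{1/400}$ with $T$ large. Then $z^{26}T^{11/12}=T^{0.065+11/12}<T^{0.99}$, and (7) is $\ll T(\log T)^{-1/2}$. Together with the contributions $\ll T^{11/12}$ and $\ll T^{10/12}\log T$ of the points with $a_{11}=0$,
$$N_{\rm pr}(T)\ll T(\log T)^{-1/2}.$$
By (1), $N(T)\sim cT$ with $c>0$. Hence $\pi(T)\ll(\log T)^{-1/2}\to0$, which is Theorem 1. $\blacksquare$

The bound on $N_{\rm pr}(T)$ is absolute. So the principal fields also have density $0$ inside every family of $S_4$-quartic fields that has $\gg T$ members with $|\Delta_L|\le T$, for example the fields of a fixed signature.
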